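\title{A residual Bishop--Phelps set with a nowhere Fr\'echet differentiable dual norm}

\begin{abstract}
If the dual norm of a Banach space $X$ is Fr\'echet differentiable on a dense subset of $X^*$, then the norm-attaining functionals form a residual subset of $X^*$. We show that the converse fails. We construct in ZFC a real Banach space whose norm-attaining functionals form a residual set while the dual norm is Fr\'echet differentiable at no point. The space is spanned by the indicator functions of initial segments in the tree of all functions from countable ordinals to $\omega$. Every Banach space is isomorphic to a complemented subspace of an example of this kind. For contrast, we include a proof that the converse holds in spaces with an equivalent locally uniformly rotund norm.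
\end{abstract}

\section{Introduction}

Let $(X,\|\cdot\|)$ be a real Banach space with closed unit ball $B_X$, and let $p(\mu)=\sup_{x\in B_X}\mu(x)$ be the dual norm on $X^*$. The \emph{Bishop--Phelps set}, or \emph{BP-set}, of $(X,\|\cdot\|)$ is the set of functionals for which this supremum is attained:
\[
\{\mu\in X^*:\ p(\mu)=\mu(x)\text{ for some }x\in B_X\}.
\]
By the Bishop--Phelps theorem it is dense in $X^*$. A dense set can still be small in the sense of category, so one asks when the BP-set is \emph{residual}, that is, contains a dense $G_\delta$ subset of $X^*$.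

Smoothness of the dual norm gives a sufficient condition. Recall that $p$ is \emph{Fr\'echet differentiable} at $\mu$ if there is $F\in X^{**}$ with $p(\mu+h)=p(\mu)+F(h)+o(p(h))$ as $h\to0$, and \emph{G\^ateaux differentiable} at $\mu$ if there is $F\in X^{**}$ with $\lim_{\tau\to0}\tau^{-1}(p(\mu+\tau h)-p(\mu))=F(h)$ for each fixed $h$. It is known that the BP-set is residual whenever $p$ is Fr\'echet differentiable on a dense subset of $X^*$; we recall the proof in Proposition~\ref{prop:known}. The question answered here comes from \cite{DDS}: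
\begin{quote}
If the BP-set is residual in $X^*$, must the dual norm be Fr\'echet differentiable on a dense subset of $X^*$?
\end{quote}

Failure of differentiability is measured by the second difference
\[
D_p(\mu,h)=p(\mu+h)+p(\mu-h)-2p(\mu).
\]
The triangle inequality gives $0\le D_p(\mu,h)\le 2p(h)$. If $p$ is Fr\'echet differentiable at $\mu$, the linear terms cancel and $D_p(\mu,h)=o(p(h))$.

In the two simplest nonreflexive spaces the two properties go together. For $X=c_0$, a functional $\mu\in\ell_1$ with $\sum\mu_nx_n=\sum|\mu_n|$ and $x\in B_{c_0}$ has $|x_n|=1$ on its support. So the BP-set lies in the finitely supported sequences, a countable union of finite-dimensional subspaces, and it is not residual. Given $\tau>0$, choose $n$ with $|\mu_n|\le\tau^2$ and let $h=\tau e_n$; then $D_p(\mu,h)=|\mu_n+\tau|+|\mu_n-\tau|-2|\mu_n|\ge2\tau-2\tau^2$, so the $\ell_1$ norm is nowhere Fr\'echet differentiable. For $X=\ell_1$, consider the $\mu\in\ell_\infty$ with a \emph{peak}, a coordinate $n$ with $|\mu_n|>\sup_{m\ne n}|\mu_m|$. They form an open set. It is dense, because increasing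 by $\beta$ the modulus of a coordinate with $|\mu_n|>p(\mu)-\beta$ creates a peak. Near a functional with a peak at $n$ the norm is the linear map $\nu\mapsto\pm\nu_n$, and it is attained at $\pm e_n$. Here both properties hold. More generally, the converse holds in every separable space (Proposition~\ref{prop:lur}). One might therefore guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There is a Banach space $(X,\|\cdot\|_\infty)$ such that for every $\varepsilon\in(0,2)$ there is an equivalent norm $\|\cdot\|_\varepsilon$ on $X$, with dual norm $p$, satisfying: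
\begin{enumerate}
\item[(i)] the BP-set of $(X,\|\cdot\|_\varepsilon)$ is residual in $X^*$;
\item[(ii)] for every $\mu\in X^*$,
\[
\limsup_{h\to0}\frac{p(\mu+h)+p(\mu-h)-2p(\mu)}{p(h)}\ \ge\ 2-\varepsilon;
\]
in particular $p$ is nowhere Fr\'echet differentiable;
\item[(iii)] $p$ fails to be G\^ateaux differentiable at every point of a residual subset of $X^*$.
\end{enumerate}
\end{theorem}

The construction uses no axioms beyond ZFC. The quotient in (ii) never exceeds $2$, so $2-\varepsilon$ cannot be replaced by a constant larger than $2$; we make no claim as to whether the value $2$ itself occurs for a norm with residual BP-set.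

\begin{theorem}\label{thm:compl}
For every Banach space $Y$ and every $\varepsilon\in(0,2)$, $Y$ is isomorphic to a complemented subspace of a Banach space $Z$ that has an equivalent norm satisfying \textup{(i)--(iii)} of Theorem~\ref{thm:main}, with $Z$ in place of $X$.
\end{theorem}

The next statement describes a class in which the converse does hold. It is a known type of result \cite{GKMS}; we give a complete proof in Section~\ref{sec:lur}, where local uniform rotundity is recalled.

\begin{proposition}\label{prop:lur}
Suppose that $X$ admits an equivalent locally uniformly rotund (LUR) norm, as every separable space does. If the BP-set of $(X,\|\cdot\|)$ is residual, then the dual norm of $\|\cdot\|$ is Fr\'echet differentiable on a dense $G_\delta$ subset of $X^*$. In particular, the space of Theorem~\ref{thm:main} has no equivalent LUR norm.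
\end{proposition}

The idea of the counterexample is this. At a point of Fr\'echet differentiability a functional attains its norm because its maximizing sequences are Cauchy. We want attainment for another reason, one that is compatible with maximizing sequences whose terms stay far apart. We index vectors $u_t$ at mutual distance $1$ by the nodes of a tree. For a generic functional the nearly maximizing nodes are trapped in a decreasing sequence of cones of the tree. If every countable chain has an upper bound, these cones have a common point, and there the supremum is attained. Completeness of the order replaces completeness of the norm. Infinite branching provides, for every functional, pairs of nearly maximizing nodes in different branches, and these destroy differentiability as in $\ell_1$. The supremum over the $u_t$ is not an equivalent norm, so we add a small multiple of a norm that is attained through peaks, as in $\ell_\infty$.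

All spaces are real and nonzero, except that $Y=\{0\}$ is allowed. We use Baire's theorem in the form that a countable intersection of dense open subsets of a Banach space is dense.

\section{Subgradients and dual norms}\label{sec:prelim}

Let $p$ be the dual norm of $(X,\|\cdot\|)$, and regard $X$ as a subspace of $X^{**}$. The \emph{subdifferential} of $p$ at $\mu$ is
\[
\partial p(\mu)=\{F\in X^{**}:\ F(\lambda)\le p(\lambda)\text{ for all }\lambda\in X^*,\ F(\mu)=p(\mu)\}.
\]
It is nonempty by the Hahn--Banach theorem, and its elements, the \emph{subgradients}, satisfy $|F(\lambda)|\le p(\lambda)$. A vector $x\in X$ lies in $B_X$ exactly when $\lambda(x)\le p(\lambda)$ for all $\lambda$, so $\mu$ is in the BP-set if and only if $\partial p(\mu)$ meets $X$. For $F\in\partial p(\mu)$ and $h\in X^*$ we have $p(\mu+h)\ge F(\mu+h)$, that is,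
\begin{equation}\label{eq:subgrad}
p(\mu+h)-p(\mu)\ge F(h).
\end{equation}

\begin{lemma}\label{lem:gateaux}
If $\partial p(\mu)$ has two distinct elements, then $p$ is not G\^ateaux differentiable at $\mu$.
\end{lemma}

\begin{proof}
Choose $F,G\in\partial p(\mu)$ and $h$ with $F(h)>G(h)$. By \eqref{eq:subgrad} the quotient $\tau^{-1}(p(\mu+\tau h)-p(\mu))$ is at least $F(h)$ for $\tau>0$ and at most $G(h)$ for $\tau<0$, so it has no limit as $\tau\to0$.
\end{proof}

\begin{proposition}\label{prop:known}
If $p$ is Fr\'echet differentiable on a dense subset of $X^*$, then the BP-set is residual.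
\end{proposition}

\begin{proof}
Let $O_n$ be the set of $\mu$ for which some $\tau>0$ satisfies $\sup_{p(h)=\tau}D_p(\mu,h)<\tau/n$. For fixed $\tau$ the supremum is a $4$-Lipschitz function of $\mu$, so $O_n$ is open. It contains every point of Fr\'echet differentiability, so it is dense, and $\bigcap_nO_n$ is a dense $G_\delta$ set. Let $\mu\in\bigcap_nO_n$ and choose $x_j\in B_X$ with $\mu(x_j)\ge p(\mu)-1/j$. Fix $n$ and the corresponding $\tau$. For $p(h)=\tau$, adding $p(\mu+h)\ge\mu(x_i)+h(x_i)$ and $p(\mu-h)\ge\mu(x_j)-h(x_j)$ gives
\begin{equation}\label{eq:cauchy}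
h(x_i-x_j)\le D_p(\mu,h)+\tfrac1i+\tfrac1j .
\end{equation}
The supremum over $h$ yields $\|x_i-x_j\|\le 1/n+(1/i+1/j)/\tau$. As $n$ is arbitrary, $(x_j)$ is Cauchy, and its limit $x\in B_X$ satisfies $\mu(x)=p(\mu)$.
\end{proof}

Read from right to left, \eqref{eq:cauchy} says that two nearly maximizing points far apart force a large second difference. This is how part (ii) of Theorem~\ref{thm:main} will be proved.

We shall define our norm on the dual side, and we need to know that it is a dual norm.

\begin{lemma}\label{lem:dual}
Let $p$ be a norm on $X^*$ with $a\|\cdot\|\le p\le b\|\cdot\|$ for some $a,b>0$, where $\|\cdot\|$ is the original dual norm, and suppose that $C=\{p\le1\}$ is weak* closed. Then $N(x)=\sup_{\mu\in C}\mu(x)$ is an equivalent norm on $X$ whose dual norm is $p$.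
\end{lemma}

\begin{proof}
Since $C$ is symmetric, $N$ is a seminorm, and $b^{-1}B_{X^*}\subset C\subset a^{-1}B_{X^*}$ gives $b^{-1}\|x\|\le N(x)\le a^{-1}\|x\|$. Every $\mu\in C$ satisfies $\mu(x)\le N(x)$, so $C$ lies in the dual unit ball of $N$. If $\nu\notin C$, the separation theorem for the weak* closed convex set $C$ gives a weak* continuous functional, that is, a vector $x\in X$, with $\nu(x)>\sup_{\mu\in C}\mu(x)=N(x)$; so $\nu$ is outside that ball.
\end{proof}

\section{The tree and the space}\label{sec:tree}

One construction proves both theorems. Fix a Banach space $Y$ and let $\kappa=\max(\omega,\operatorname{dens}Y)$, where $\operatorname{dens}Y$ is the least cardinality of a dense subset of $Y$. For Theorem~\ref{thm:main} take $Y=\{0\}$, so that $\kappa=\omega$; the reader may keep this case in mind throughout.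

Let $T$ be the set of all functions $t:\alpha\to\kappa$, where $\alpha=\operatorname{dom}t$ ranges over the countable ordinals, including $0$. Thus $T$ consists of the transfinite sequences of countable length with entries in $\kappa$. Write $q\le t$ if $t$ extends $q$. The \emph{cone} above $t$ is $W_t=\{r\in T:r\ge t\}$. For $\xi\in\kappa$ let $t^{\frown}\xi$ be the extension of $t$ by the one further value $\xi$; these nodes are the \emph{immediate successors} of $t$, and $S=\{t^{\frown}\xi:t\in T,\ \xi\in\kappa\}$. We use three properties.
\begin{enumerate}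
\item[(T1)] \emph{Two nodes with a common upper bound are comparable.} The nodes below $r$ are the restrictions $r|_\beta$ with $\beta\le\operatorname{dom}r$, and these form a chain.
\item[(T2)] \emph{Every countable chain has an upper bound.} The union of the chain is a function whose domain is the supremum of countably many countable ordinals, hence a countable ordinal.
\item[(T3)] \emph{For fixed $t$ the cones $W_{t^{\frown}\xi}$ $(\xi\in\kappa)$ are pairwise disjoint, and if $r\ge t^{\frown}\xi$ then $\{q:q\le r,\ q\not\le t\}\subset W_{t^{\frown}\xi}$.} Every $r\in W_{t^{\frown}\xi}$ has $r(\operatorname{dom}t)=\xi$. If $q=r|_\beta\not\le t$, then $\beta\ge\operatorname{dom}t+1$, so $q$ extends $r|_{\operatorname{dom}t+1}=t^{\frown}\xi$.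
\end{enumerate}

For $t\in T$ let $u_t\in\ell_\infty(T)$ be the indicator function of the initial segment $\{q:q\le t\}$. Distinct nodes have distinct initial segments, so $\|u_r-u_{r'}\|_\infty=1$ for $r\ne r'$. Let $X$ be the closed linear span of $\{u_t:t\in T\}$ in $\ell_\infty(T)$ with the supremum norm, and let $Z=Y\oplus_\infty X$ with $\|(y,x)\|=\max(\|y\|,\|x\|_\infty)$. We identify $x\in X$ with $(0,x)\in Z$ and write $\|\cdot\|$ also for the dual norm on $Z^*$. For $s=t^{\frown}\xi\in S$ put $e_s=u_s-u_t$, the indicator function of $\{s\}$. For $q\in T$ define $\delta_q\in Z^*$ by $\delta_q(y,x)=x(q)$. Then $\|u_r\|=\|e_s\|=1$, $\|\delta_q\|\le1$, and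
\begin{equation}\label{eq:delta}
\delta_q(u_r)=\begin{cases}1,&r\in W_q,\\0,&r\notin W_q,\end{cases}
\qquad\qquad
\delta_q(e_s)=\begin{cases}1,&s=q,\\0,&s\ne q.\end{cases}
\end{equation}
Each $\mu\in Z^*$ defines a function $r\mapsto\mu(u_r)$ on the tree. By \eqref{eq:delta}, adding $\beta\delta_q$ to $\mu$ raises this function by $\beta$ on the cone $W_q$ and changes nothing elsewhere. All perturbations below are of this form.

To use such a perturbation we must know how $\mu$ behaves on a whole cone. The choice of the supremum norm gives this control: increments along different branches have disjoint supports, so a bounded functional can be large on only finitely many of them, just as the coordinates of an element of $\ell_1$ tend to zero.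

\begin{lemma}\label{lem:stable}
Let $\mu\in Z^*$, $t\in T$ and $\rho>0$. For all but finitely many $\xi\in\kappa$,
\[
|\mu(u_r)-\mu(u_t)|\le\rho\quad\text{for all }r\ge t^{\frown}\xi .
\]
\end{lemma}

\begin{proof}
Suppose that the statement fails for distinct $\xi_1,\dots,\xi_N$, with $r_i\ge t^{\frown}\xi_i$ and $|\mu(u_{r_i}-u_t)|>\rho$. The vector $u_{r_i}-u_t$ is the indicator function of $\{q:q\le r_i,\ q\not\le t\}$. By (T3) this set lies in $W_{t^{\frown}\xi_i}$, and these cones are disjoint. Let $\theta_i$ be the sign of $\mu(u_{r_i}-u_t)$. Then $f=\sum_i\theta_i(u_{r_i}-u_t)$ has $\|f\|\le1$ and $\mu(f)>N\rho$, so $N<\|\mu\|/\rho$.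
\end{proof}

Since $\kappa$ is infinite, infinitely many successors of $t$ satisfy the conclusion. We call them \emph{$\rho$-stable} for $\mu$. The size of $\kappa$ matters only in the following count.

\begin{lemma}\label{lem:enum}
There is a map $s\mapsto x_s$ from $S$ onto a dense subset of $B_Z$.
\end{lemma}

\begin{proof}
The maps $\xi\mapsto\emptyset^{\frown}\xi$ and $t\mapsto t^{\frown}0$ are injective, so $\kappa\le|T|=|S|$. Let $A\subset Y$ be dense with $|A|\le\kappa$, and let $E$ be the set of pairs $(y,x)$ with $y\in A$ and $x$ a finite rational combination of the $u_t$. Then $E$ is dense in $Z$ and $|E|\le|S|$. The set $E\cap B_Z$ contains a dense subset of the open unit ball, so it is dense in $B_Z$, and it is an image of $S$.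
\end{proof}

\section{The supremum over the tree}\label{sec:p1}

For $\mu\in Z^*$ let
\[
p_1(\mu)=\sup_{t\in T}|\mu(u_t)|=\sup\{\vartheta\mu(u_r):(\vartheta,r)\in\{\pm1\}\times T\}.
\]
This is a seminorm with $p_1\le\|\cdot\|$, and $D_{p_1}(\mu,h)$ denotes its second difference. We show that $p_1$ is rough everywhere and yet attained at a node for a generic functional. One functional already displays both features.

\begin{example}\label{ex:model}
For $j<\omega$ let $s_j$ be the zero sequence of length $j$, let $t=\bigcup_js_j$ be the zero sequence of length $\omega$, and let $\mu=\sum_{j\ge1}2^{-j}\delta_{s_j}$. By \eqref{eq:delta}, $\mu(u_r)=1$ for $r\ge t$; for any other $r$ there is a largest $j$ with $s_j\le r$, and $\mu(u_r)=1-2^{-j}$. So $p_1(\mu)=1$. The maximizing sequence $(u_{s_j})$ has no Cauchy subsequence, since its terms are at mutual distance $1$. Nevertheless the supremum is attained, at every node of $W_t$ and only there; among the finite sequences it is not attained. What leads to $t$ is that each cone $W_{s_j}$, $j\ge1$, traps the nearly maximizing nodes: outside $W_{s_j}$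 we have $|\mu(u_r)|\le1-2^{-(j-1)}<p_1(\mu)$, and on $W_{s_j}$ the values oscillate by $2^{-j}$. Now let $h=\delta_{t^{\frown}0}-\delta_{t^{\frown}1}$ and $\tau>0$. Then $(\mu+\tau h)(u_r)$ equals $1+\tau$ on $W_{t^{\frown}0}$, equals $1-\tau$ on $W_{t^{\frown}1}$, and lies in $[0,1]$ elsewhere. So $p_1(\mu+\tau h)=1+\tau$, and by symmetry $p_1(\mu-\tau h)=1+\tau$. Since $p_1(h)=1$, we get $D_{p_1}(\mu,\tau h)=2p_1(\tau h)$, the largest possible value.
\end{example}

For a general $\mu$ the supremum may not be attained, so two exact maximizers $t^{\frown}0$, $t^{\frown}1$ are not available. Lemma~\ref{lem:stable} supplies two approximate ones, with an error $\tau^2$ that is negligible against the gain $\tau$.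

\begin{lemma}\label{lem:rough}
For every $\mu\in Z^*$ and $\tau>0$ there is $h\in Z^*$ with $p_1(h)=1$, $\|h\|\le2$, $|h(e_q)|\le1$ for all $q\in S$, and $D_{p_1}(\mu,\tau h)\ge2\tau-4\tau^2$.
\end{lemma}

\begin{proof}
Choose $\sigma\in\{\pm1\}$ and $a\in T$ with $\sigma\mu(u_a)>p_1(\mu)-\tau^2$, and let $s\ne s'$ be $\tau^2$-stable immediate successors of $a$. Then $\sigma\mu(u_s)$ and $\sigma\mu(u_{s'})$ exceed $p_1(\mu)-2\tau^2$. Put $h=\sigma(\delta_s-\delta_{s'})$, so $\|h\|\le2$. The nodes $s,s'$ are incomparable, so \eqref{eq:delta} gives $\sigma h(u_s)=1$ and $\sigma h(u_{s'})=-1$. Therefore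
\begin{align*}
p_1(\mu+\tau h)&\ge\sigma(\mu+\tau h)(u_s)=\sigma\mu(u_s)+\tau\ge p_1(\mu)+\tau-2\tau^2,\\
p_1(\mu-\tau h)&\ge\sigma(\mu-\tau h)(u_{s'})=\sigma\mu(u_{s'})+\tau\ge p_1(\mu)+\tau-2\tau^2,
\end{align*}
and the sum is the required bound. By \eqref{eq:delta}, $h(u_r)$ and $h(e_q)$ are differences of two numbers in $\{0,1\}$, up to sign, so they have modulus at most $1$; and $|h(u_s)|=1$ gives $p_1(h)=1$.
\end{proof}

For attainment we turn the two features of the cones in Example~\ref{ex:model} into open conditions. For $n\ge1$ let $G_n$ be the set of $\mu\in Z^*$ for which some pair $(\sigma,t)\in\{\pm1\}\times T$, called a \emph{witness}, satisfies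
\begin{enumerate}
\item[(a)] $\sup\{\vartheta\mu(u_r):(\vartheta,r)\in(\{\pm1\}\times T)\setminus(\{\sigma\}\times W_t)\}<p_1(\mu)$;
\item[(b)] $\sup_{r\in W_t}\sigma\mu(u_r)-\inf_{r\in W_t}\sigma\mu(u_r)<1/n$.
\end{enumerate}

\begin{lemma}\label{lem:Gn}
Each $G_n$ is open and dense in $Z^*$.
\end{lemma}

\begin{proof}
Since $\|u_r\|=1$, the function $p_1$ and each supremum and infimum in (a) and (b) are $1$-Lipschitz in $\mu$. The inequalities are strict, so a witness for $\mu$ is a witness for all nearby functionals, and $G_n$ is open.

For density let $\mu\in Z^*$ and $\beta>0$. We lift $\mu$ by $\beta$ on a cone where it is nearly maximal and nearly constant. Choose $\sigma$ and $a\in T$ with $\sigma\mu(u_a)>p_1(\mu)-\beta/4$, let $\rho=\min(\beta/4,1/(4n))$, and let $s$ be a $\rho$-stable immediate successor of $a$. Put $\nu=\mu+\sigma\beta\delta_s$, so that $\|\nu-\mu\|\le\beta$. For $r\in W_s$,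
\[
\sigma\nu(u_r)=\sigma\mu(u_r)+\beta\ge\sigma\mu(u_a)-\rho+\beta>p_1(\mu)+\beta/2 ,
\]
so $p_1(\nu)>p_1(\mu)+\beta/2$. The values $\sigma\nu(u_r)$, $r\in W_s$, lie within $\rho$ of $\sigma\mu(u_a)+\beta$, so they oscillate by at most $2\rho<1/n$, which is (b). The pairs in (a) are of two kinds. If $r\in W_s$ and $\vartheta=-\sigma$, then $\vartheta\nu(u_r)<0\le p_1(\mu)$. If $r\notin W_s$, then $\vartheta\nu(u_r)=\vartheta\mu(u_r)\le p_1(\mu)$. So the supremum in (a) is at most $p_1(\mu)<p_1(\nu)$, and $(\sigma,s)$ witnesses $\nu\in G_n$.
\end{proof}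

The witnesses for different $n$ are chosen independently. Condition (a) forces them into a chain, and (T2), used only here, closes the chain.

\begin{lemma}\label{lem:attain}
If $\mu\in\bigcap_nG_n$, there are $\sigma\in\{\pm1\}$ and $t\in T$ with $\sigma\mu(u_r)=p_1(\mu)$ for all $r\ge t$.
\end{lemma}

\begin{proof}
Let $(\sigma_n,t_n)$ witness $\mu\in G_n$, and let $c_n<p_1(\mu)$ be the supremum in (a). Given $n$ and $m$, choose $(\vartheta,r)$ with $\vartheta\mu(u_r)>\max(c_n,c_m)$. This pair lies in both $\{\sigma_n\}\times W_{t_n}$ and $\{\sigma_m\}\times W_{t_m}$. Hence $\sigma_n=\sigma_m$, and $t_n,t_m\le r$ are comparable by (T1). So all $\sigma_n$ equal one sign $\sigma$, and $\{t_n\}$ is a countable chain with an upper bound $t$ by (T2). By (a), $\sup_{r\in W_{t_n}}\sigma\mu(u_r)=p_1(\mu)$, and then (b) gives $\sigma\mu(u_r)>p_1(\mu)-1/n$ on $W_{t_n}$. A node $r\ge t$ lies in every $W_{t_n}$, so $\sigma\mu(u_r)=p_1(\mu)$.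
\end{proof}

\section{An equivalent norm with peaks}\label{sec:p2}

The seminorm $p_1$ is not equivalent to $\|\cdot\|$, even when $Y=\{0\}$. Let $s_0,\dots,s_{N-1}$ be distinct immediate successors of $\emptyset$ and $\mu=\sum_i\delta_{s_i}$. The cones $W_{s_i}$ are disjoint, so $p_1(\mu)=1$, while $\|\mu\|\ge\mu(\sum_ie_{s_i})=N$. We must add an equivalent norm. Roughness survives the addition of any small convex term, but attainment survives only if the added term is itself attained by a generic functional, and nothing so far says this of $\|\cdot\|$.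

We therefore imitate the peaks of $\ell_\infty$. With $(x_s)$ from Lemma~\ref{lem:enum} we have $\|\mu\|=\sup_s|\mu(x_s)|$, but a perturbation that raises $|\mu(x_s)|$ also raises $|\mu(x_{s'})|$ for the $x_{s'}$ near $x_s$, and no peak appears. The remedy is to give each index $s$ a private coordinate: by \eqref{eq:delta}, $\delta_s$ moves $\mu(e_s)$ and no other $\mu(e_{s'})$. Define
\[
g_s(\mu)=|\mu(x_s)|+3|\mu(e_s)|,\qquad p_2(\mu)=\sup_{s\in S}g_s(\mu).
\]
Then $p_2$ is a norm with $\|\cdot\|\le p_2\le4\|\cdot\|$; the lower bound holds because $\{x_s\}$ is dense in $B_Z$. Let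
\[
U=\Bigl\{\mu\in Z^*:\ \sup_{s'\ne s}g_{s'}(\mu)<g_s(\mu)\text{ for some }s\in S\Bigr\}.
\]

\begin{lemma}\label{lem:U}
The set $U$ is open and dense in $Z^*$. For each $\mu\in U$ there is $z\in Z$ with $\mu(z)=p_2(\mu)$ and $\lambda(z)\le p_2(\lambda)$ for all $\lambda\in Z^*$.
\end{lemma}

\begin{proof}
Each $g_s$ is $4$-Lipschitz, hence so is $\sup_{s'\ne s}g_{s'}$, and $U$ is open. Let $\mu\in Z^*$ and $\beta>0$. Choose $s$ with $g_s(\mu)>p_2(\mu)-\beta/2$ and $\theta\in\{\pm1\}$ with $\theta\mu(e_s)=|\mu(e_s)|$, and put $\nu=\mu+\beta\theta\delta_s$, so that $\|\nu-\mu\|\le\beta$. Since $\delta_s(e_s)=1$ we have $|\nu(e_s)|=|\mu(e_s)|+\beta$, and $|\delta_s(x_s)|\le1$ gives $|\nu(x_s)|\ge|\mu(x_s)|-\beta$. Hence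
\[
g_s(\nu)\ge g_s(\mu)+3\beta-\beta>p_2(\mu)+\tfrac32\beta .
\]
For $s'\ne s$ we have $\nu(e_{s'})=\mu(e_{s'})$ and $|\nu(x_{s'})|\le|\mu(x_{s'})|+\beta$, so $g_{s'}(\nu)\le p_2(\mu)+\beta$. Thus $\nu\in U$.

Let $\mu\in U$ have its peak at $s$, so that $p_2(\mu)=g_s(\mu)$. Choose signs in $z=\pm x_s\pm3e_s$ so that $\mu(z)=g_s(\mu)$. For every $\lambda$ we have $\lambda(z)\le g_s(\lambda)\le p_2(\lambda)$.
\end{proof}

The weight $3$ makes the net gain $3\beta-\beta$ at $s$ exceed the possible gain $\beta$ at the other indices.

\section{Proof of Theorems \ref{thm:main} and \ref{thm:compl}}\label{sec:proof}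

Let $\varepsilon\in(0,2)$ and $\eta=\varepsilon/10$. Then $(2-\varepsilon)(1+5\eta)=2-\varepsilon^2/2\le2$, so $2/(1+5\eta)\ge2-\varepsilon$. Put
\[
p=p_1+\eta p_2 .
\]
This is a norm on $Z^*$ with $\eta\|\cdot\|\le p\le(1+4\eta)\|\cdot\|$. It is the supremum over $(t,s)\in T\times S$ of the weak* continuous functions $\mu\mapsto|\mu(u_t)|+\eta g_s(\mu)$, so $\{p\le1\}$ is weak* closed. By Lemma~\ref{lem:dual}, $p$ is the dual norm of an equivalent norm $\|\cdot\|_\varepsilon$ on $Z$.

\emph{Parts (i) and (iii).} By Lemmas~\ref{lem:Gn} and~\ref{lem:U} and Baire's theorem, $R=U\cap\bigcap_nG_n$ is a dense $G_\delta$ subset of $Z^*$. Let $\mu\in R$, with $\sigma,t$ from Lemma~\ref{lem:attain} and $z$ from Lemma~\ref{lem:U}. For $r\ge t$ put $v_r=\sigma u_r+\eta z\in Z$. For every $\lambda\in Z^*$,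
\[
\lambda(v_r)\le p_1(\lambda)+\eta p_2(\lambda)=p(\lambda),\qquad\text{and}\qquad \mu(v_r)=p_1(\mu)+\eta p_2(\mu)=p(\mu).
\]
Thus $v_r\in Z\cap\partial p(\mu)$ for all $r\ge t$. So $\mu$ lies in the BP-set of $(Z,\|\cdot\|_\varepsilon)$, which proves (i). Moreover $v_{t^{\frown}0}-v_t=\sigma e_{t^{\frown}0}\ne0$, so $\partial p(\mu)$ has two elements, and Lemma~\ref{lem:gateaux} gives (iii).

\emph{Part (ii).} Let $\mu\in Z^*$ and $0<\tau<1/2$, and take $h$ from Lemma~\ref{lem:rough}. Since $D_{p_2}\ge0$,
\[
D_p(\mu,\tau h)=D_{p_1}(\mu,\tau h)+\eta D_{p_2}(\mu,\tau h)\ge2\tau-4\tau^2>0 .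
\]
For $q\in S$ we have $g_q(h)\le\|h\|+3|h(e_q)|\le5$, so $p_2(h)\le5$, and with $p_1(h)=1$ we get $0<p(\tau h)\le\tau(1+5\eta)$. Hence
\[
\frac{D_p(\mu,\tau h)}{p(\tau h)}\ge\frac{2-4\tau}{1+5\eta}.
\]
The functional $h$ depends on $\tau$, but the increments $\tau h$ are nonzero and tend to $0$ as $\tau\to0$. So the upper limit in (ii) is at least $2/(1+5\eta)\ge2-\varepsilon>0$, which excludes Fr\'echet differentiability at $\mu$.

For $Y=\{0\}$ we have $Z=(X,\|\cdot\|_\infty)$, a space that does not depend on $\varepsilon$; this proves Theorem~\ref{thm:main}. For general $Y$ the map $y\mapsto(y,0)$ is an isometry onto the range of the bounded projection $(y,x)\mapsto(y,0)$; this proves Theorem~\ref{thm:compl}. \qed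

\section{Spaces with a locally uniformly rotund norm}\label{sec:lur}

A norm $|\cdot|$ on $X$ is \emph{locally uniformly rotund} if $|y_m|\to|x|$ and $|x+y_m|\to2|x|$ imply $|x-y_m|\to0$, for all $x,y_1,y_2,\ldots\in X$. It is a standard renorming theorem that every separable Banach space has an equivalent LUR norm.

In Proposition~\ref{prop:lur} the LUR norm $|\cdot|$ and the norm $\|\cdot\|$ with residual BP-set are related only by equivalence, so rotundity says nothing directly about the shape of $B_X$. We extract from it a covering property that makes no reference to the unit ball: the space splits into countably many pieces, in each of which every point is cut off by a half-space that meets the piece in a small set.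

\begin{lemma}\label{lem:cover}
Let $|\cdot|$ be an LUR norm on $X$ and $\gamma>0$. Then $X\setminus\{0\}$ is a countable union of sets $X_k$ such that for every $x\in X_k$ there are $f\in X^*$ and $c\in\mathbb R$ with $f(x)>c$ and $|y-x|\le\gamma$ for all $y\in X_k$ with $f(y)>c$.
\end{lemma}

\begin{proof}
For an integer $m\ge1$ and a rational $c>0$ let $X_{m,c}$ be the set of $x$ with $c<|x|\le c+\frac1m$ such that
\begin{equation}\label{eq:lur}
|y|\le|x|+\tfrac1m\ \text{ and }\ |x+y|\ge2|x|-\tfrac2m\quad\Longrightarrow\quad|x-y|\le\gamma .
\end{equation}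
Let $x\ne0$. If \eqref{eq:lur} failed for every $m$, with counterexamples $y_m$, then $|x|-\frac2m\le|x+y_m|-|x|\le|y_m|\le|x|+\frac1m$, so $|y_m|\to|x|$ and $|x+y_m|\to2|x|$ while $|x-y_m|>\gamma$, contrary to rotundity. So \eqref{eq:lur} holds for some $m$, and $x\in X_{m,c}$ for any positive rational $c\in[|x|-\frac1m,|x|)$.

Let $x\in X_{m,c}$ and choose $f\in X^*$ with $f\le|\cdot|$ and $f(x)=|x|>c$. If $y\in X_{m,c}$ and $f(y)>c$, then $|y|\le c+\frac1m<|x|+\frac1m$ and $|x+y|\ge f(x+y)>|x|+c\ge2|x|-\frac1m$. By \eqref{eq:lur}, $|x-y|\le\gamma$.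
\end{proof}

To steer subgradients into such a half-space we use monotonicity of $\partial p$. If $F\in\partial p(\mu)$ and $G\in\partial p(\nu)$, then $G(\nu)=p(\nu)\ge F(\nu)$ and $F(\mu)=p(\mu)\ge G(\mu)$, so $(G-F)(\nu-\mu)\ge0$. For $\nu=\mu+\tau g+w$ with $\tau>0$ this reads $0\le\tau(G-F)(g)+(G-F)(w)$, and $|(G-F)(w)|\le2p(w)$ gives
\begin{equation}\label{eq:mono}
G(g)\ge F(g)-2p(w)/\tau\qquad\bigl(F\in\partial p(\mu),\ G\in\partial p(\mu+\tau g+w)\bigr).
\end{equation}
A step in the direction $g$, with an error $w$ small relative to the step, can lower the value of a subgradient at $g$ only slightly.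

\begin{proof}[Proof of Proposition~\ref{prop:lur}]
Let $p$ be the dual norm of $\|\cdot\|$, let $|\cdot|$ be an equivalent LUR norm, and fix $K$ with $\|\cdot\|\le K|\cdot|$. Let $D$ be a dense $G_\delta$ set contained in the BP-set; removing one point, we assume $0\notin D$. For $\mu\in D$ choose $\varphi(\mu)\in X\cap\partial p(\mu)$; it is nonzero because $\mu(\varphi(\mu))=p(\mu)>0$. We claim that for every $\gamma>0$ and every nonempty open $V_0\subset X^*$ there are a nonempty open $V'\subset V_0$ and $x\in X$ such that
\begin{equation}\label{eq:small}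
F(g)-g(x)\le K\gamma\,p(g)\qquad\text{for all }\nu\in V',\ F\in\partial p(\nu),\ g\in X^*.
\end{equation}

\emph{Step 1: one piece suffices locally.} Take the sets $X_k$ of Lemma~\ref{lem:cover} and let $D_k=\varphi^{-1}(X_k)$, so that $D=\bigcup_kD_k$. This is where residuality is used. The complement of $D$ is a countable union of nowhere dense sets. If every $D_k\cap V_0$ were nowhere dense, so that $V_0$ were also such a union, Baire's theorem would be violated. So for some $k$ the closure of $D_k\cap V_0$ contains a nonempty open set; its intersection $V$ with $V_0$ is nonempty and open, and $D_k\cap V$ is dense in $V$.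

\emph{Step 2: the selection takes values in a small ball.} Pick $\mu\in D_k\cap V$, put $x=\varphi(\mu)\in X_k$, and take $f,c$ from Lemma~\ref{lem:cover}. Fix $\tau>0$ with $\mu+\tau f\in V$, and let $V'\subset V$ be an open $p$-ball about $\mu+\tau f$ of radius at most $\tau(f(x)-c)/2$. A point $\lambda\in D_k\cap V'$ has the form $\mu+\tau f+w$ with $2p(w)/\tau<f(x)-c$, so \eqref{eq:mono} gives $f(\varphi(\lambda))>c$. As $\varphi(\lambda)\in X_k$, we get $|\varphi(\lambda)-x|\le\gamma$, hence $\|\varphi(\lambda)-x\|\le K\gamma$.

\emph{Step 3: from the selection to all subgradients.} So far we control one subgradient at each point of a dense subset of $V'$. Let $\nu\in V'$, $F\in\partial p(\nu)$, $g\in X^*$ and $a>0$. Fix $\tau'>0$ with $\nu+\tau'g\in V'$. By density there is $\lambda=\nu+\tau'g+w\in D_k\cap V'$ with $p(w)<\tau'a/2$. By \eqref{eq:mono} and Step~2,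
\[
F(g)-a\le g(\varphi(\lambda))\le g(x)+K\gamma\,p(g).
\]
Letting $a\to0$ proves \eqref{eq:small}.

\emph{Step 4: differentiability.} Let $O_n$ be the union of all open sets $V'$ such that $(G-F)(g)\le 2Kp(g)/n$ for all $g\in X^*$ and all subgradients $F,G$ of $p$ at points of $V'$. Adding \eqref{eq:small} for $(G,g)$ and for $(F,-g)$, with $\gamma=1/n$, shows that every nonempty open $V_0$ contains such a set, so $O_n$ is open and dense. Let $\mu\in\bigcap_nO_n$ and $F\in\partial p(\mu)$. Fix $n$ and a set $V'\ni\mu$ as in the definition of $O_n$. For $h$ so small that $\mu+h\in V'$ take $G\in\partial p(\mu+h)$. Inequality \eqref{eq:subgrad} at $\mu$ with increment $h$, and at $\mu+h$ with increment $-h$, gives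
\[
0\le p(\mu+h)-p(\mu)-F(h)\le(G-F)(h)\le\tfrac{2K}{n}\,p(h).
\]
So $p$ is Fr\'echet differentiable on the dense $G_\delta$ set $\bigcap_nO_n$.

If the space of Theorem~\ref{thm:main} had an equivalent LUR norm, this result applied to $\|\cdot\|_\varepsilon$ would contradict parts (i) and (ii) of that theorem.
\end{proof}

\begin{remark}
Proposition~\ref{prop:lur} shows what fails without (T2). Run the construction with $Y=\{0\}$ on the countable tree of finite sequences in $\omega$, which satisfies (T1) and (T3) but not (T2). The space is spanned by countably many vectors, so it is separable. Every step except Lemma~\ref{lem:attain} and its use in parts (i) and (iii) goes through unchanged; in particular $p$ is nowhere Fr\'echet differentiable. By Proposition~\ref{prop:lur} the BP-set of the resulting norm is not residual.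
\end{remark}

\begin{thebibliography}{9}

\bibitem{DDS}
\emph{A Dual Differentiation Space Without An Equivalent Locally Uniformly Rotund Norm},
\texttt{https://archive.austms.org.au/Publ/JAustMS/V77P3/pdf/n64.pdf}.

\bibitem{GKMS}
Giles, Kenderov, Moors, Sciffer, Pacific J. Math. \textbf{172} (1996).

\end{thebibliography}
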